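\title{Majorant series of bounded analytic functions near the unit circle}

\begin{abstract}
For $0<p<2$ let $M_p(r)$ be the supremum of $\sum|a_k|^pr^k$ over all analytic functions $f=\sum a_kz^k$ with $|f|\le1$ in the unit disk. H\"older's inequality gives $M_p(r)\le N_p(r)=(1-r^{2/(2-p)})^{-(1-p/2)}$. We prove that $M_1(r)-(1-r^2)^{-1/2}\to0$ as $r\to1$, and more precisely that $N_p(r)-M_p(r)\le C_p(1-r)^{(p-1)/2+\delta}$ near $r=1$, with an absolute constant $\delta>0$. The proof constructs a unimodular function on the circle whose Fourier coefficients have nearly geometric moduli. A chirp has this property except near frequency $0$, where it makes an error of exactly the critical size. We leave a gap in the spectrum there and refill it by a small phase perturbation, built from a linearly tapered orbit of the free Schr\"odinger propagator.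
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$. For $f(z)=\sum_{k\ge0}a_kz^k$ analytic in $\mathbb D$, for $0<p\le2$ and $0\le r<1$, put
\[
M_p^f(r)=\sum_{k=0}^\infty|a_k|^pr^k,\qquad M_p(r)=\sup_{|f|\le1}M_p^f(r),
\]
where the supremum is taken over all analytic $f$ with $|f|\le1$ in $\mathbb D$. The number $M_1^f(r)$ is the value at $r$ of the majorant series $\sum|a_k|z^k$, which is what becomes of $f$ when all cancellation between its terms is removed. So $M_1(r)$ measures how much of the bound $|f|\le1$ can be due to cancellation.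

Parseval's identity gives $\sum|a_k|^2\le1$, hence $M_2(r)=1$. For $0<p<2$, H\"older's inequality with exponents $2/p$ and $2/(2-p)$ gives
\begin{equation}\label{eq:holder}
\sum|a_k|^pr^k\le\Big(\sum|a_k|^2\Big)^{p/2}\Big(\sum r^{2k/(2-p)}\Big)^{1-p/2}\le N_p(r):=\big(1-r^{2/(2-p)}\big)^{-(1-p/2)} .
\end{equation}
In particular $M_1(r)\le N_1(r)=(1-r^2)^{-1/2}$. Put $\varrho=r^{1/(2-p)}$. Equality throughout \eqref{eq:holder} means that $|a_k|=\sqrt{1-\varrho^2}\,\varrho^k$ for all $k$; then $\sum|a_k|^2=1$, so the boundary values of $f$ have modulus $1$ almost everywhere. This does happen for $\varrho=2^{-1/2}$, that is, $r=2^{p/2-1}$: the function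
\[
\frac{\varrho-z}{1-\varrho z}=\varrho-(1-\varrho^2)\sum_{k\ge1}\varrho^{k-1}z^k
\]
has $|a_k|=\varrho^{k+1}=\sqrt{1-\varrho^2}\,\varrho^k$, because $1-\varrho^2=\varrho^2$. It is known that $M_p(r)<N_p(r)$ for $2^{p/2-1}<r<1$, and that $M_p(r)-N_p(r)\to0$ as $r\to1$ if $1<p<2$. For $p=1$, Bombieri and Bourgain \cite{BB} proved that for every $\varepsilon>0$
\[
M_1(r)=\Big(\frac1{1-r^2}\Big)^{1/2}+O\Big(\ln^{3/2+\varepsilon}\frac1{1-r}\Big)\qquad(r\to1).
\]
The question posed in \cite{PB} is whether $M_1(r)-(1-r^2)^{-1/2}\to0$ as $r\to1$. The answer is yes.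

\begin{theorem}\label{thm:one}
$M_1(r)-(1-r^2)^{-1/2}\to0$ as $r\to1$.
\end{theorem}

\begin{theorem}\label{thm:main}
There is an absolute constant $\delta>0$ such that for every $p\in(0,2)$ there is a constant $C_p$ with
\[
0\le N_p(r)-M_p(r)\le C_p(1-r)^{\frac{p-1}2+\delta}
\]
for all $r$ sufficiently close to $1$ (depending on $p$). Hence $0\le(1-r^2)^{-1/2}-M_1(r)\le C(1-r)^\delta$ near $r=1$, and $M_p(r)-N_p(r)\to0$ as $r\to1$ for every $p\in(0,2)$ with $p>1-2\delta$.
\end{theorem}

Theorem~\ref{thm:one} is the case $p=1$ of Theorem~\ref{thm:main}. We do not claim that $\delta$ is optimal.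

Since $N_1(r)\to\infty$, Theorem~\ref{thm:one} asks for functions that attain the Cauchy--Schwarz bound with a \emph{relative} error $o((1-r)^{1/2})$. In Section~\ref{sec:reduction} we show that the relative error is controlled by the squared $\ell^2$ distance $\mathcal E^2$ between the Fourier moduli of a unimodular function on the circle and the geometric sequence. The natural unimodular function, a chirp, has $\mathcal E^2$ of order exactly $(1-r)^{1/2}$, and the whole loss comes from the point where the chirp starts (Section~\ref{sec:local}). From this one might guess that a gap of constant size remains at $p=1$. The loss can, however, be removed. This is a problem on the half-line, stated as Proposition~\ref{prop:local}. Section~\ref{sec:idea} explains the mechanism in its smallest cases, Section~\ref{sec:proof-local} proves the proposition, and Section~\ref{sec:transplant} carries the local solution back to the circle.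

\section{Notation and oscillatory integrals}\label{sec:tools}

We write $e(x)=e^{2\pi ix}$ and $\hat u(x)=\int_{\mathbb R}u(s)e(-xs)\,ds$, and we call $s$ time and $x$ frequency. The letter $C$ denotes a positive absolute constant and $C_p$ a constant that depends only on $p$; both may change from line to line. Constants implied by $O(\cdot)$ are absolute.

\begin{lemma}\label{lem:tests}
Let $F$ be a real $C^2$ function on $[\alpha,\beta]$ and let $\lambda>0$.
\begin{enumerate}
\item[(a)] If $F'$ is monotone and $|F'|\ge\lambda$, then $\big|\int_\alpha^\beta e(F)\big|\le\frac1{\pi\lambda}$.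
\item[(b)] If $|F''|\ge\lambda$, then $\big|\int_\alpha^\beta e(F)\big|\le3\lambda^{-1/2}$.
\item[(c)] If $\varphi\in C^1[\alpha,\beta]$ and $\varphi(\beta)=0=\varphi(\alpha)$, then $\big|\int_\alpha^\beta\varphi\,e(F)\big|$ is at most $\frac1{\pi\lambda}\|\varphi'\|_1$ in case \textup{(a)} and at most $3\lambda^{-1/2}\|\varphi'\|_1$ in case \textup{(b)}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By continuity $F'$ has constant sign. Write $e(F)\,ds=\frac1{2\pi iF'}\,d(e(F))$ and integrate by parts. Since $1/F'$ is monotone, the integral is at most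
\[
\frac1{2\pi}\Big(\frac1{|F'(\alpha)|}+\frac1{|F'(\beta)|}+\Big|\frac1{F'(\alpha)}-\frac1{F'(\beta)}\Big|\Big)=\frac1\pi\max\Big(\frac1{|F'(\alpha)|},\frac1{|F'(\beta)|}\Big)\le\frac1{\pi\lambda}.
\]
(b) Here $F''$ has constant sign, so $F'$ is monotone and $\{|F'|<\lambda^{1/2}\}$ is an interval of length at most $2\lambda^{-1/2}$. On each of the at most two remaining intervals (a) gives $\frac1\pi\lambda^{-1/2}$, and $2+\frac2\pi<3$.

(c) We have $\int_\alpha^\beta\varphi\,e(F)=-\int_\alpha^\beta\varphi'(x)\big(\int_\alpha^xe(F)\big)dx$, and (a) or (b) applies on $[\alpha,x]$.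
\end{proof}

Integrals of $e(F)$ over infinite intervals are improper. If $F'$ is monotone and $|F'|\to\infty$ at infinity, then (a) gives the Cauchy criterion, so the integral exists, and the bound in (a) passes to the limit. Fourier transforms of functions that equal such an $e(F)$ near infinity are understood in this sense. The basic example is Fresnel's integral $\int_{\mathbb R}e(s^2/2)\,ds=e(\frac18)$. Completing the square gives
\begin{equation}\label{eq:fresnel}
\int_{\mathbb R}e\big(\tfrac{s^2}2-xs\big)\,ds=e\big(\tfrac18-\tfrac{x^2}2\big)\qquad(x\in\mathbb R).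
\end{equation}
We need stationary phase twice. Each time a change of variable makes the phase exactly quadratic, and the following form suffices.

\begin{lemma}\label{lem:sp}
Let $y_0<0<y_1$, $\Lambda>0$, $\rho\in C^1[y_0,y_1]$, and $q(y)=q_0+y\rho(y)$. Then
\[
\Big|\int_{y_0}^{y_1}q(y)\,e\big(\tfrac{\Lambda y^2}2\big)dy-q_0\Lambda^{-1/2}e(\tfrac18)\Big|\le\frac1{\pi\Lambda}\Big(\frac{|q_0|}{|y_0|}+\frac{|q_0|}{y_1}+\sup|\rho|+\frac12\int_{y_0}^{y_1}|\rho'|\Big).
\]
\end{lemma}

\begin{proof}
The term $q_0$ gives $q_0$ times the full integral $\Lambda^{-1/2}e(\frac18)$ minus the tails $y<y_0$ and $y>y_1$, which are at most $\frac1{\pi\Lambda|y_0|}$ and $\frac1{\pi\Lambda y_1}$ by Lemma~\ref{lem:tests}(a). In the term $y\rho$ write $y\,e(\frac{\Lambda y^2}2)\,dy=\frac1{2\pi i\Lambda}\,d\,e(\frac{\Lambda y^2}2)$ and integrate by parts; the result is at most $\frac1{2\pi\Lambda}(2\sup|\rho|+\int|\rho'|)$.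
\end{proof}

\section{Reduction to unimodular functions}\label{sec:reduction}

It is easier to build a function of modulus $1$ on the circle than a bounded analytic function. The next lemma passes from the first to the second. The point is that the loss is quadratic in the distance $\mathcal E$.

We identify the unit circle with $\mathbb R/\mathbb Z$ by $z=e(t)$ and use the following standard facts. The space $H^2$ consists of the analytic functions $\sum a_kz^k$ in $\mathbb D$ with $\sum|a_k|^2<\infty$, or equivalently with $\sup_{r<1}\int_0^1|f(re(t))|^2dt<\infty$. Such a function has radial boundary values almost everywhere; they lie in $L^2$, have Fourier coefficients $a_k$ for $k\ge0$ and $0$ for $k<0$, and the function is their Poisson integral. For real $u\in L^2$ with coefficients $u_k$, the conjugate function $\tilde u$ has coefficients $-i\operatorname{sgn}(k)u_k$. It is real, $\|\tilde u\|_2\le\|u\|_2$, and $u+i\tilde u$ is the boundary function of some $U\in H^2$ whose real part is the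 Poisson integral of $u$.

\begin{lemma}\label{lem:reduction}
Let $b_k>0$ $(k\ge0)$ with $\sum b_k^2=1$. Let $H$ be measurable on $\mathbb R/\mathbb Z$ with $|H|=1$ almost everywhere and Fourier coefficients $H_k$, and put
\[
\mathcal E^2=\sum_{k\ge0}(|H_k|-b_k)^2+\sum_{k<0}|H_k|^2 .
\]
Then there is an analytic $f=\sum f_kz^k$ with $|f|\le1$ in $\mathbb D$ such that $\sum|f_k|^pb_k^{2-p}\ge1-C_p\mathcal E^2$ for every $p\in(0,2)$.
\end{lemma}

\begin{proof}
Let $H_+=\sum_{k\ge0}H_kz^k\in H^2$. Then $\|H_+-H\|_2\le\mathcal E$, and since $|H|=1$ also $\||H_+|-1\|_2\le\mathcal E$. The function $H_+$ need not be bounded, so we cannot divide it by its maximum. We divide it instead by an analytic function whose modulus on the circle is $|H_+|$, except that we put a floor at $\frac12$ to keep the logarithm under control where $H_+$ is small.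

Let $u=\log\max(|H_+|,\frac12)$ on the circle. Then $|u|\le2\,\big||H_+|-1\big|$. Indeed, with $\tau=|H_+|$, we have $\log\tau\le\tau-1$ for $\tau\ge1$; $|\log\tau|\le\frac1\tau-1\le2(1-\tau)$ for $\frac12\le\tau<1$; and $\log2<1<2(1-\tau)$ for $\tau<\frac12$. So $\|\tilde u\|_2\le\|u\|_2\le2\mathcal E$. Let $U\in H^2$ have boundary values $u+i\tilde u$ and put $f=H_+e^{-U}$. Since $u\ge-\log2$, we have $|e^{-U}|\le2$ in $\mathbb D$, so $f\in H^2$. On the circle $|f|=|H_+|/\max(|H_+|,\frac12)\le1$, and $f$ is the Poisson integral of its boundary values, so $|f|\le1$ in $\mathbb D$.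

On the circle,
\[
|f-H_+|\le|H_+|e^{-u}\,|e^{-i\tilde u}-1|+|H_+|\,|e^{-u}-1|\le|\tilde u|+\big||H_+|-1\big| ,
\]
because the second term in the middle equals $|1-\tau|$ if $\tau\ge\frac12$ and equals $\tau\le1-\tau$ if $\tau<\frac12$. Hence $\|f-H_+\|_2\le3\mathcal E$, and by Parseval's identity and the triangle inequality in $\ell^2$,
\[
\sum_{k\ge0}(|f_k|-b_k)^2\le(3\mathcal E+\mathcal E)^2=16\mathcal E^2 .
\]
This alone would give only $1-\|f\|_2^2=O(\mathcal E)$. But $|f|=1$ wherever $|H_+|\ge\frac12$, so Chebyshev's inequality gives $1-\|f\|_2^2\le|\{|H_+|<\frac12\}|\le4\mathcal E^2$. Therefore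
\[
\sum b_k(|f_k|-b_k)=\frac12\Big(\sum|f_k|^2-1-\sum(|f_k|-b_k)^2\Big)\ge-10\mathcal E^2 .
\]
For $p=1$ this is the assertion. For general $p$, the function $\big(1+p(y-1)-y^p\big)/(y-1)^2$ on $[0,\infty)$ extends continuously to $y=1$ and tends to $0$ as $y\to\infty$, since $p<2$; so it is bounded by some $C_p$. With $y=x/b$ this reads $x^pb^{2-p}\ge b^2+pb(x-b)-C_p(x-b)^2$ for $x\ge0$, $b>0$. Put $x=|f_k|$, $b=b_k$ and sum over $k$.
\end{proof}

The rest of the paper proves the following statement, in which $p$ no longer appears.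

\begin{proposition}\label{prop:global}
There are absolute constants $\delta>0$ and $C$ such that for all sufficiently large real $S$ there is a measurable $H$ on $\mathbb R/\mathbb Z$ with $|H|=1$ and
\[
\mathcal E^2\le CS^{-1/2-\delta}\qquad\text{for}\quad b_k^2=(1-e^{-1/S})e^{-k/S}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:global}]
The bound $M_p\le N_p$ is \eqref{eq:holder}. Given $p$ and $r$, let $\varrho=r^{1/(2-p)}$ and define $S$ by $e^{-1/S}=\varrho^2$, so $S=(2-p)/(2\log\frac1r)$. Then $b_k^2=(1-\varrho^2)\varrho^{2k}$ and $b_k^{2-p}=N_p(r)^{-1}r^k$, so Lemma~\ref{lem:reduction} gives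
\begin{equation}\label{eq:lower}
M_p(r)\ge N_p(r)\,(1-C_p\mathcal E^2).
\end{equation}
For $S\ge1$ we have $1-e^{-1/S}\ge\frac1{2S}$, hence $N_p(r)=(1-e^{-1/S})^{-(1-p/2)}\le2S^{1-p/2}$. By Proposition~\ref{prop:global}, $N_p(r)-M_p(r)\le C_pS^{(1-p)/2-\delta}$ for $r$ close to $1$. Since $1-r\le\log\frac1r\le2(1-r)$ for $r\ge\frac12$, the ratio of $S$ to $(1-r)^{-1}$ lies between two positive constants that depend only on $p$. This gives the main inequality, and the two consequences are read off from the exponent $\frac{p-1}2+\delta$.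
\end{proof}

By \eqref{eq:lower}, a bound $\mathcal E^2=O(S^{-1/2})$ would give $N_p-M_p=O_p(S^{(1-p)/2})$. This tends to $0$ for $p>1$ and is merely bounded for $p=1$. The next section explains why $S^{-1/2}$ is the natural barrier.

\section{The chirp and the local problem at its starting point}\label{sec:local}

This section is heuristic up to Proposition~\ref{prop:local}. Let $H=e(\theta(t))$ on $(0,1)$ with $\theta''>0$. The instantaneous frequency $\theta'(t)$ passes through $[k,k+1]$ in a time about $1/\theta''$, and stationary phase says that $|H_k|^2$ is about this time. We want it to be $b_k^2\approx S^{-1}e^{-k/S}$. Then frequency $k$ must be reached at time $t=1-e^{-k/S}$, that is,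
\[
\theta'(t)=-S\log(1-t),\qquad\theta(t)=S\big((1-t)\log(1-t)+t\big).
\]
The end $t\to1$ is harmless, because there $b_k$ is tiny. At the start, $\theta(t)\approx St^2/2$. Put $s=\sqrt S\,t$ and $x=k/\sqrt S$. For $|k|$ much smaller than $S$, the function $H$ looks like a unimodular function $h(s)$ on the half-line $s>0$, with $H_k\approx S^{-1/2}\hat h(x)$ and $b_k\approx S^{-1/2}$. The points $x$ have spacing $S^{-1/2}$, so these $k$ contribute about $S^{-1/2}\Delta(h)$ to $\mathcal E^2$, where
\[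
\Delta(h)=\int_{-\infty}^0|\hat h|^2\,dx+\int_0^\infty(|\hat h|-1)^2\,dx
\]
is the \emph{defect} of $h$.

For the chirp above, $h$ is the half chirp $1_{s>0}\,e(s^2/2)$, with transform $F(x)=\int_0^\infty e(s^2/2-xs)\,ds$. Its defect is finite: Lemma~\ref{lem:tests} gives $|F|\le3$, $|F(x)|\le\frac1{\pi|x|}$ for $x<0$, and, by \eqref{eq:fresnel}, $|F(x)-e(\frac18-\frac{x^2}2)|\le\frac1{\pi x}$ for $x>0$. Its defect is positive, because $F$ is continuous and $F(0)=\frac12e(\frac18)$. So the plain chirp has $\mathcal E^2$ of order $S^{-1/2}$, the critical size. To do better we need functions on the half-line that agree with a chirp for large $s$ and have arbitrarily small defect, with polynomial control of the cost.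

\begin{proposition}\label{prop:local}
There are absolute constants $C,K\ge1$ such that for every $L\ge C$ there are $D\in[0,9L]$, $c\in\mathbb R$ and a measurable $h:\mathbb R\to\mathbb C$ with the following properties.
\begin{enumerate}
\item[(1)] $h=0$ on $(-\infty,0)$ and $|h|=1$ on $(0,\infty)$.
\item[(2)] $h(s)=e(\frac{s^2}2+Ds+c)$ for $s\ge L^K$.
\item[(3)] $\Delta(h)\le C/L$, where $\hat h(x)=\lim_{T\to\infty}\int_0^Th(s)e(-xs)\,ds$.
\item[(4)] The total variation of $h$ on $(0,L^K]$ is at most $L^{3K}$.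
\end{enumerate}
\end{proposition}

Property (2) lets us glue $h(\sqrt S\,t)$ to the chirp on the circle; this needs $L^K$ much smaller than $\sqrt S$, so $L$ will be a small power of $S$. The shift $D$ moves that chirp by $D\sqrt S$ in frequency, which multiplies $|H_k|^2$ by $e^{D/\sqrt S}$ and costs only $O(L^2/S)$ in $\mathcal E^2$. Property (4) bounds the contribution of the piece $(0,L^K]$ to high frequencies.

\section{The mechanism}\label{sec:idea}

\subsection{Leaving a gap}\label{sub:gap}

The half chirp fails in two ways. It leaks into $x<0$, and it has ripples in $x>0$: writing $F(x)=e(-\frac{x^2}2)\big(e(\frac18)-\int_x^\infty e(\frac{s^2}2)\,ds\big)$ and integrating twice by parts, we get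
\[
|F(x)|=1+\frac{\sin(\pi x^2-\pi/4)}{2\pi x}+O(x^{-2})\qquad(x\to\infty).
\]
The leak shrinks to $O(1/L)$ if the instantaneous frequency starts at $L$ instead of $0$, but then the frequencies in $[0,L]$ are nearly empty. We shall be able to raise a modulus that is below $1$, but not to lower one that is above $1$ (Section~\ref{sub:mobius}), so the large ripples near the starting frequency must be kept below $1$. For this we let the frequency rise quickly at first, which lowers the level around which the ripples oscillate, and slow it down to unit speed over a time $L$. The result is a function $h_0$ that equals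
\[
\gamma(s)=e\big(\tfrac{s^2}2+Ds+c\big)
\]
for $s\ge L$. Its transform $A=\hat h_0$ is small for $x<0$, is close to the unimodular function
\[
\hat\gamma(x)=e\big(c+\tfrac18-\tfrac{(x-D)^2}2\big)
\]
for $x>X$, and satisfies $|A|\le1+C/L$ on a \emph{gap} $[0,X]$ of length at most $12L$. We must add to $A$ a \emph{fill} $P$, supported in the gap, with $|A+P|\approx1$, and we must do so without changing $|h_0|$. There is no conflict with conservation of energy: lowering a modulus $1$ by $\varepsilon$ on a frequency range of length $\ell$ frees energy about $2\varepsilon\ell$ and costs only $\varepsilon^2\ell$ in the defect.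

\subsection{Phase perturbations and the free propagator}

The modulus is preserved by $h=h_0e^{ig}$ with $g$ real. If $g$ is small and lives where $h_0=\gamma$, then $\hat h\approx A+\widehat{ig\gamma}$. The transform of a product with $\gamma$ is described by the free Schr\"odinger propagator. For an integer $n$ let $G^n$ be the Fourier multiplier
\[
\widehat{G^nu}(b)=e\big(-\tfrac{nb^2}2\big)\hat u(b).
\]
These operators are unitary on $L^2(\mathbb R)$, satisfy $G^nG^{n'}=G^{n+n'}$, preserve the Schwartz class and commute with differentiation.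

\begin{lemma}\label{lem:G}
Let $u$ be a Schwartz function and let $D,c\in\mathbb R$.
\begin{enumerate}
\item[(a)] $\overline{G^nu}=G^{-n}\bar u$ for every integer $n$.
\item[(b)] $G^{-n}u(y)=n^{-1/2}e(\tfrac18)\int e\big(-\tfrac{(y-s)^2}{2n}\big)u(s)\,ds$ for $n\ge1$.
\item[(c)] $\widehat{\gamma u}(x)=\hat\gamma(x)\,(Gu)(x-D)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The transform of $\bar u$ is $\overline{\hat u(-b)}$, and the multiplier is even in $b$.

(b) By Fourier inversion and Fubini's theorem,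
\[
G^{-n}u(y)=\lim_{T\to\infty}\int u(s)\int_{-T}^Te\big(\tfrac{nb^2}2+b(y-s)\big)\,db\,ds .
\]
The inner integral is at most $3n^{-1/2}$ by Lemma~\ref{lem:tests}(b) and tends to $n^{-1/2}e\big(\frac18-\frac{(y-s)^2}{2n}\big)$ by \eqref{eq:fresnel}. Use dominated convergence.

(c) By (a) and (b), $Gu(y)=\overline{G^{-1}\bar u(y)}=e(-\frac18)\int e\big(\frac{(y-s)^2}2\big)u(s)\,ds$. Put $y=x-D$ and multiply by $\hat\gamma(x)=e(c+\frac18-\frac{y^2}2)$; the result is $\int e(\frac{s^2}2-(x-D)s+c)u(s)\,ds$.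
\end{proof}

Given a fill $P\in C_c^\infty$, put
\begin{equation}\label{eq:W}
W(y)=\frac{P(y+D)}{\hat\gamma(y+D)}=e(-c-\tfrac18)\,e\big(\tfrac{y^2}2\big)P(y+D),\qquad W_n=G^{-n}W .
\end{equation}
By Lemma~\ref{lem:G}(c) we want a real $g$ such that $G(ig)$ equals $W$ up to harmless terms. Two kinds of terms are harmless. One is a term that is small in $L^2$. The other is a purely imaginary term $iR$ that lives to the right of the gap: there $\hat h\approx\hat\gamma(1+iR)$ and $|1+iR|-1\le R^2/2$, so only $\int R^4$ has to be small. Note that by Lemma~\ref{lem:G}(a)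
\begin{equation}\label{eq:reflect}
GW_n=W_{n-1},\qquad G\,\overline{W_n}=\overline{W_{n+1}} .
\end{equation}

\subsection{One reflection and two reflections}\label{sub:reflections}

The equation $G(ig)=W=W_0$ is solved by $ig=W_1$, which is not purely imaginary. Take $ig=W_1-\overline{W_1}$ instead. By \eqref{eq:reflect},
\[
G(ig)=W_0-\overline{W_2}.
\]
We get the fill together with a reflection $-\overline{W_2}$ of the same norm. The reflection becomes purely imaginary if we add $W_2=GW_3$, but $W_3$ brings its own reflection $-\overline{W_4}$. A full correction only moves the problem; a partial one gains. For $ig=(W_1-\overline{W_1})+\alpha(W_3-\overline{W_3})$ with real $\alpha$,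
\[
G(ig)=W_0+2i\alpha\operatorname{Im}W_2-\big[(1-\alpha)\overline{W_2}+\alpha\overline{W_4}\big].
\]
If $W_2$ and $W_4$ are orthogonal, the bracket has squared norm $\big((1-\alpha)^2+\alpha^2\big)\|W\|_2^2$. This is $\|W\|_2^2$ for $\alpha=0$ and for $\alpha=1$, and $\frac12\|W\|_2^2$ for $\alpha=\frac12$. With $J$ terms and weights $1=\alpha_0,\alpha_1,\dots,\alpha_J=0$, the factor becomes $\sum_{j=1}^J(\alpha_{j-1}-\alpha_j)^2$. The decrements add up to $1$, so by the Cauchy--Schwarz inequality this factor is at least $1/J$, with equality for the linear taper $\alpha_j=1-j/J$. Since $\|W\|_2^2=\|P\|_2^2=O(L)$, the choice $J\approx L^2$ leaves a residual $O(1/L)$.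

\subsection{Direction and thickness of the orbit}

The scheme needs several properties of the orbit $W_n$. The odd terms must live in $s\ge L$, where $h_0=\gamma$. The even terms $W_{2j}$ with $j\ge1$ must leave the gap and be nearly orthogonal. All terms with $n\ge1$ must be uniformly small, so that $e^{ig}\approx1+ig$ and $\int R^4$ is small. A wave packet shows how to get the first two. For $W(y)=\phi(y)e(-\xi y)$, the substitution $b\mapsto b-\xi$ in the inversion formula gives
\[
G^{-n}W(y)=e\big(\tfrac{n\xi^2}2-\xi y\big)\,(G^{-n}\phi)(y-n\xi).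
\]
The packet moves by $\xi$ at each step (Figure~\ref{fig:stairs}). So every component of $W$ must oscillate like $e(-\xi y)$ with $\xi$ large and \emph{positive}; a component with large negative $\xi$ would put $g$ at negative times, where $h$ vanishes. For uniform smallness we let $\xi$ vary across the gap: we use powers of $\zeta(x)=e(-\Omega x^2/2)$ with $\Omega$ very large. The part of $\zeta^m$ near $x$ has $\xi=m\Omega x$, so one step spreads a function supported in the gap over a length of order at least $\Omega$, with height of order $\Omega^{-1/2}$.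

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.15,yscale=0.7]
\draw[->] (-0.4,0)--(6.8,0) node[right]{time $s$};
\draw[->] (0,-0.5)--(0,7) node[above]{frequency $x-D$};
\draw[thick] (-0.3,-0.3)--(6.6,6.6) node[right]{$\gamma$};
\draw[dashed] (1,0)--(1,2) (3,2)--(3,4) (5,4)--(5,6);
\draw[dotted,thick] (1,2)--(3,2) (3,4)--(5,4);
\fill (1,0) circle (2pt) node[above right]{$\gamma W_1$} node[below]{$\xi$};
\fill (1,2) circle (2pt) node[above]{$\gamma\overline{W_1}$};
\fill (3,2) circle (2pt) node[below right]{$\gamma W_3$};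
\fill (3,4) circle (2pt) node[above]{$\gamma\overline{W_3}$};
\fill (5,4) circle (2pt) node[below right]{$\gamma W_5$};
\fill (5,6) circle (2pt) node[above]{$\gamma\overline{W_5}$};
\draw (3,0.1)--(3,-0.1) node[below]{$3\xi$} (5,0.1)--(5,-0.1) node[below]{$5\xi$};
\draw (0.06,2)--(-0.06,2) node[left]{$2\xi$} (0.06,4)--(-0.06,4) node[left]{$4\xi$} (0.06,6)--(-0.06,6) node[left]{$6\xi$};
\end{tikzpicture}
\caption{Time--frequency positions of the terms of $ig\gamma$, for the chirp $\gamma(s)=e(s^2/2+Ds+c)$ (diagonal line), a wave packet $W(y)=\phi(y)e(-\xi y)$ centered at $0$, its orbit $W_n=G^{-n}W$, and $g=2\operatorname{Im}(W_1+\alpha_1W_3+\alpha_2W_5)$. The lowest point is the desired fill. Dashed pairs occur at the same time and are forced on us because $g$ is real. Dotted pairs occur at the same frequency and combine, up to the difference of their weights, to a term that changes the phase but not the modulus of $\hat\gamma$ to first order.}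
\label{fig:stairs}
\end{figure}

\subsection{A fill with harmonics of one sign}\label{sub:mobius}

So we look for $P=\sum_{m\ge1}c_m\zeta^m$ with slowly varying $c_m(x)$. Since $\zeta(x)$ runs quickly around the circle while $A(x)$ hardly moves, we need $|A+\sum_{m\ge1}c_m\zeta^m|=1$ for all $|\zeta|=1$. Averaging the sum over the circle shows that $|A|\le1$ is necessary; this is why an excess cannot be repaired. One term is not enough: $|A+c_1\zeta|^2=|A|^2+|c_1|^2+2\operatorname{Re}(\overline Ac_1\zeta)$ is constant only if $A=0$ or $c_1=0$. The choice $P=\zeta-A$ contains the term $-A$, which does not move under $G^{-n}$ at the required speed. But for $|A|<1$ the automorphism of the disk that sends $0$ to $A$ does what we want: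
\begin{equation}\label{eq:mobius}
\frac{A+\zeta}{1+\overline A\zeta}=A+\frac{(1-|A|^2)\zeta}{1+\overline A\zeta}=A+\sum_{m\ge1}(1-|A|^2)(-\overline A)^{m-1}\zeta^m ,
\end{equation}
and the left side has modulus $1$ for $|\zeta|=1$, since $|1+\overline A\zeta|=|\bar\zeta+\overline A|=|A+\zeta|$.

\section{Proof of Proposition~\ref{prop:local}}\label{sec:proof-local}

Throughout, $L$ is larger than a suitable absolute constant, and $J=\lceil L^2\rceil$, so that $2J\le3L^2$.

\subsection{The base function}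

Fix $\kappa_*\in C^\infty[0,\infty)$ with $\kappa_*(0)=1$, $1\le\kappa_*'\le9$, $\kappa_*'=9$ on $[0,\frac18]$ and $\kappa_*'=1$ on $[1,\infty)$. Then $\kappa_*(\sigma)=\sigma+D_*$ for $\sigma\ge1$, where $D_*=\int_0^1\kappa_*'\in[1,9]$. Put
\[
\kappa(s)=L\kappa_*(s/L),\quad\Theta(s)=\int_0^s\kappa,\quad h_0=1_{s>0}\,e(\Theta(s)),\quad A=\hat h_0,\quad D=LD_*,\quad X=D+3L .
\]
The instantaneous frequency $\kappa$ is increasing, $\kappa(0)=L$, $\kappa'=9$ on $[0,L/8]$, and $\kappa(s)=s+D$ for $s\ge L$. So $h_0=\gamma$ on $[L,\infty)$ for a suitable real $c$, which we fix. Note that $X=\kappa(3L)\le12L$.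

\begin{lemma}\label{lem:base}
\begin{enumerate}
\item[(a)] $|A(x)|\le\frac1{\pi(L-x)}$ for $x<L$; hence $\int_{-\infty}^0|A|^2\le\frac1{\pi^2L}$.
\item[(b)] $|A(x)-\hat\gamma(x)|\le\frac2{\pi(x-D-L)}$ for $x\ge X$; hence $\int_X^\infty|A-\hat\gamma|^2\le\frac2{\pi^2L}$.
\item[(c)] $|A(x)|\le1+C/L$ for all real $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The phase $\Theta(s)-xs$ has increasing derivative $\kappa-x\ge L-x$. Use Lemma~\ref{lem:tests}(a).

(b) We have $A(x)-\hat\gamma(x)=\int_0^Le(\Theta(s)-xs)\,ds-\int_{-\infty}^L\gamma(s)e(-xs)\,ds$. In both integrals the derivative of the phase is increasing and at most $L+D-x<0$, so each is at most $\frac1{\pi(x-D-L)}$. The square of the bound integrates to $\frac4{\pi^2}\cdot\frac1{X-D-L}=\frac2{\pi^2L}$.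

(c) Every $x>L$ has the form $x=\kappa(\tau)$ with $\tau>0$, and $\tau$ is the stationary point of the phase. If $\tau$ is close to the endpoint $0$, or absent, stationary phase is not accurate, and we use a crude bound; the slope $9$ is chosen so that the crude bound is below $1$. Let $\eta=\frac1{3\sqrt\pi}$, so that $\frac1{9\pi\eta}=\eta$.

\emph{Case $x\le L$.} The interval $[0,\eta]$ contributes at most $\eta$. On $[\eta,\infty)$ we have $\kappa-x\ge\kappa(\eta)-L=9\eta$. So $|A|\le\eta+\frac1{9\pi\eta}=2\eta<1$.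

\emph{Case $0<\tau\le L/16$.} The set $|s-\tau|\le\eta$ contributes at most $2\eta$. Since $\tau+\eta\le L/8$, where $\kappa'=9$, and $\kappa$ is increasing, $|\kappa-x|\ge9\eta$ on the at most two remaining intervals. So $|A|\le2\eta+\frac2{9\pi\eta}=4\eta=\frac4{3\sqrt\pi}<1$.

\emph{Case $\tau\ge3L$.} Then $x\ge X$, and (b) gives $|A|\le1+\frac1{\pi L}$.

\emph{Case $\tau=L\tau_*$ with $\frac1{16}\le\tau_*\le3$.} Substituting $s=L\sigma$, we get $A=L\int_0^\infty e(L^2F_*(\sigma))\,d\sigma$ with $F_*'(\sigma)=\kappa_*(\sigma)-\kappa_*(\tau_*)$. For $\sigma\ge4$ we have $F_*'\ge\sigma-\tau_*\ge1$, so this range contributes at most $L\cdot\frac1{\pi L^2}$. On $[0,4]$, Taylor's formula gives $F_*(\sigma)=F_*(\tau_*)+y^2/2$ with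
\[
y=(\sigma-\tau_*)\sqrt{2\Gamma},\qquad\Gamma=\int_0^1(1-v)\,\kappa_*'\big(\tau_*+v(\sigma-\tau_*)\big)\,dv\in[\tfrac12,\tfrac92].
\]
Thus $y$ is a smooth function of $(\sigma,\tau_*)$ on the compact set $[0,4]\times[\frac1{16},3]$ that does not depend on $L$. From $y\,y_\sigma=F_*'$ we get $y_\sigma=(\kappa_*(\sigma)-\kappa_*(\tau_*))/y\in[\frac13,9]$ for $\sigma\ne\tau_*$, and $y_\sigma=\kappa_*'(\tau_*)^{1/2}$ at $\sigma=\tau_*$. So $y$ can serve as the variable of integration. Its range $[y_0,y_1]$ satisfies $|y_0|\ge\tau_*\ge\frac1{16}$, $y_1\ge4-\tau_*\ge1$ and $y_1-y_0\le36$. The Jacobian $q=d\sigma/dy=1/y_\sigma$ has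
\[
\frac{dq}{dy}=-\frac{y_{\sigma\sigma}}{y_\sigma^3},\qquad\frac{d^2q}{dy^2}=-\frac{y_{\sigma\sigma\sigma}}{y_\sigma^4}+\frac{3y_{\sigma\sigma}^2}{y_\sigma^5},
\]
both bounded by absolute constants. Hence $q(y)=q(0)+y\rho(y)$ with $\rho(y)=\int_0^1q'(vy)\,dv$ and $|\rho|,|\rho'|\le C$. Lemma~\ref{lem:sp} with $\Lambda=L^2$ gives $\big|\int_0^4e(L^2F_*)\,d\sigma\big|=q(0)L^{-1}+O(L^{-2})$. Since $q(0)=\kappa_*'(\tau_*)^{-1/2}\le1$, we obtain $|A|\le1+C/L$.
\end{proof}

\subsection{The fill}

To use \eqref{eq:mobius} we need a version of $A$ with a bound on its derivative, and with modulus far enough below $1$ that the series can be cut after $J$ terms. Let $A_\flat(x)=\int_0^{L^3}h_0(s)e(-xs)\,ds$. This function is smooth, with $|A_\flat'|\le\int_0^{L^3}2\pi s\,ds=\pi L^6$. For $x\in[0,X]$, Lemma~\ref{lem:tests}(a) gives $|A-A_\flat|\le\frac1{\pi(L^3+D-X)}\le L^{-2}$, so $|A_\flat|\le1+C_0/L$ with an absolute constant $C_0$, by Lemma~\ref{lem:base}(c). Put $A_\sharp=(1-\frac1L)(1+\frac{C_0}L)^{-1}A_\flat$.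 On $[0,X]$,
\[
|A_\sharp|\le1-\tfrac1L,\qquad|A-A_\sharp|\le\tfrac CL,\qquad|A_\sharp'|\le\pi L^6 .
\]
Fix a smooth $\chi_0:\mathbb R\to[0,1]$ with $\chi_0=0$ on $(-\infty,\frac12]$ and $\chi_0=1$ on $[1,\infty)$, and let $\chi(x)=\chi_0(Lx)\chi_0(L(X-x))$. Then $\chi$ is supported in $[\frac1{2L},X-\frac1{2L}]$, equals $1$ on $[\frac1L,X-\frac1L]$, and $|\chi'|\le CL$. The cutoff keeps the support away from $x=0$, where the speed $m\Omega x$ vanishes. Let $\Omega\ge L^3$ be a parameter; no constant $C$ below depends on it. Put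
\[
c_m=(1-|A_\sharp|^2)(-\overline{A_\sharp})^{m-1},\qquad\tilde c_m=\chi c_m,\qquad P(x)=\sum_{m=1}^J\tilde c_m(x)\,e\big(-\tfrac{m\Omega x^2}2\big).
\]
Then $P\in C_c^\infty$ is supported in $(0,X)$.

\begin{lemma}\label{lem:fill}
We have $\sum_{m=1}^J|\tilde c_m|\le2$, $\|\tilde c_m'\|_1\le CL^9$ for $1\le m\le J$, and
\[
|P|\le2,\qquad\|P\|_1\le24L,\qquad\|P\|_2^2\le48L,\qquad\int_0^X(|A+P|-1)^2\,dx\le\frac CL .
\]
\end{lemma}

\begin{proof}
On $[0,X]$ we have $\sum_{m\ge1}|c_m|=1+|A_\sharp|\le2$. This gives the first claim and the three bounds on $P$, since $X\le12L$. Next, $|c_m'|\le2|A_\sharp'|+(m-1)|A_\sharp'|\le CL^8$, so $|\tilde c_m'|\le CL+CL^8$ on a set of length at most $12L$. Finally,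
\[
\sum_{m>J}|c_m|=(1+|A_\sharp|)\,|A_\sharp|^J\le2\big(1-\tfrac1L\big)^{L^2}\le2e^{-L}.
\]
On $[\frac1L,X-\frac1L]$, by \eqref{eq:mobius} with $\zeta=e(-\Omega x^2/2)$, the function $A+P$ differs from a unimodular one by at most $|A-A_\sharp|+2e^{-L}\le C/L$. This range contributes at most $12L\cdot C/L^2$. The rest of $[0,X]$ has measure $2/L$, and there $|A+P|\le4$.
\end{proof}

\subsection{The tapered orbit}

Define $W\in C_c^\infty$ and $W_n$ by \eqref{eq:W}. Let $\alpha_j=1-j/J$ and
\[
g=2\operatorname{Im}\sum_{j=0}^{J-1}\alpha_jW_{2j+1},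
\]
a real Schwartz function. Since $ig=\sum_{j=0}^{J-1}\alpha_j(W_{2j+1}-\overline{W_{2j+1}})$, relation \eqref{eq:reflect} gives
\[
G(ig)=\sum_{j=0}^{J-1}\alpha_jW_{2j}-\sum_{j=1}^J\alpha_{j-1}\overline{W_{2j}}=W_0+\sum_{j=1}^{J-1}\alpha_j\big(W_{2j}-\overline{W_{2j}}\big)-\frac1J\sum_{j=1}^J\overline{W_{2j}},
\]
where we used $\alpha_0=1$, $\alpha_{j-1}=\alpha_j+\frac1J$ and $\alpha_J=0$. By Lemma~\ref{lem:G}(c) and $\hat\gamma(x)W_0(x-D)=P(x)$,
\begin{equation}\label{eq:PRQ}
\widehat{ig\gamma}=P+i\hat\gamma R-\hat\gamma Q,\qquad R(x)=2\sum_{j=1}^{J-1}\alpha_j\operatorname{Im}W_{2j}(x-D),\qquad Q(x)=\frac1J\sum_{j=1}^J\overline{W_{2j}(x-D)},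
\end{equation}
and $R$ is real.

\subsection{Height and location of the orbit}

Put $s_1=\Omega/(8L)$ and $s_2=L^6\Omega$. Since $\Omega\ge L^3$, we have $s_1\ge12L\ge X$.

\begin{lemma}\label{lem:orbit}
For $1\le n\le2J$,
\[
\|W_n\|_2^2\le48L,\qquad\sup_{\mathbb R}|W_n|\le CL^{11}\Omega^{-1/2},\qquad\int_{\mathbb R\setminus[s_1,s_2]}|W_n|^2\le CL^{25}\Omega^{-1}.
\]
\end{lemma}

\begin{proof}
The first bound holds because $G^{-n}$ is unitary and $\|W\|_2=\|P\|_2$. By Lemma~\ref{lem:G}(b), with $s=x-D$,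
\[
|W_n(y)|=n^{-1/2}\Big|\sum_{m=1}^J\int\tilde c_m(x)\,e(\Phi_m(x))\,dx\Big|,\qquad\Phi_m(x)=-\frac{m\Omega x^2}2+\frac{(x-D)^2}2-\frac{(y+D-x)^2}{2n},
\]
and the integrals are over $[\frac1{2L},X]$. Here
\[
\Phi_m'(x)=-m\Omega x+(x-D)\big(1-\tfrac1n\big)+\tfrac yn,\qquad\Phi_m''=-m\Omega+1-\tfrac1n\le-\tfrac\Omega2 .
\]
By Lemmas~\ref{lem:tests}(c) and \ref{lem:fill}, each integral is at most $3(\Omega/2)^{-1/2}CL^9$. Summing over $m\le J$ gives the second bound.

For the third bound we show that $\Phi_m$ has no stationary point in $[\frac1{2L},X]$ if $y\notin[s_1,s_2]$, in the form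
\begin{equation}\label{eq:B}
|\Phi_m'(x)|\ge B(y):=\frac1{12}\Big(\frac\Omega L+\frac{|y|}{L^2}\Big).
\end{equation}
Let $y\le s_1$. This is where $m\ge1$ and $x\ge\frac1{2L}$ are used: $-\Phi_m'\ge\frac\Omega{2L}-X-\frac yn\ge\frac{3\Omega}{8L}-\frac yn$. For $0\le y\le s_1$ this is at least $\frac\Omega{4L}\ge B(y)$, and for $y<0$ it is at least $\frac{3\Omega}{8L}+\frac{|y|}{3L^2}\ge B(y)$, because $n\le3L^2$. Now let $y\ge s_2$. Then $\Phi_m'\ge\frac y{3L^2}-J\Omega X-D$, and $J\Omega X+D\le25L^3\Omega\le\frac16L^4\Omega\le\frac y{6L^2}$. So $\Phi_m'\ge\frac y{6L^2}\ge B(y)$, since $\frac\Omega L\le\frac y{L^2}$. This proves \eqref{eq:B}.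

As $\Phi_m'$ is linear, hence monotone, Lemma~\ref{lem:tests}(c) gives $|W_n(y)|\le J\cdot CL^9/B(y)\le CL^{11}/B(y)$ for $y\notin[s_1,s_2]$. Finally $\int_{\mathbb R}B^{-2}\,dy=288L^3/\Omega$.
\end{proof}

All losses so far are fixed powers of $L$, and each gain is a power of $\Omega$. We now fix $\Omega=L^{32}$, so that $s_2=L^{38}$, and draw the consequences.

\emph{The residual $Q$.} Uniform smallness of the orbit gives near orthogonality. For $1\le j<i\le J$, unitarity gives
\[
|\langle W_{2i},W_{2j}\rangle|=|\langle W_{2(i-j)},W\rangle|\le\|W\|_1\sup|W_{2(i-j)}|\le CL^{12}\Omega^{-1/2}=CL^{-4}.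
\]
Expanding the square, we get $\|Q\|_2^2\le J^{-2}\big(J\cdot48L+J^2\cdot CL^{-4}\big)\le C/L$.

\emph{The imaginary term $R$.} Each of $R$ and $g$ is bounded by twice a sum of at most $J$ functions $|W_n|$ with $1\le n\le2J$. Hence
\[
\sup|R|,\ \sup|g|\le CL^{13}\Omega^{-1/2}=CL^{-3},\qquad\|R\|_2,\ \|g\|_2\le CL^{5/2},
\]
and so $\int_{\mathbb R}R^4\le\sup R^2\cdot\|R\|_2^2\le C/L$. To the left of $X$ we need more, because there $\hat h$ is not close to $\hat\gamma$ and $i\hat\gamma R$ changes the modulus to first order. If $x<X$, then $x-D<s_1$, so the third bound of Lemma~\ref{lem:orbit} gives $\int_{-\infty}^XR^2\le(2J)^2CL^{25}\Omega^{-1}\le CL^{-3}$.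

\emph{The phase $g$.} Let $g_1=g\,1_{[s_1,s_2]}$. In the same way, $\|g-g_1\|_2^2\le CL^{-3}$. Therefore
\begin{equation}\label{eq:g}
\tfrac12\sup|g|\,\|g\|_2+\|g-g_1\|_2\le CL^{-1/2}.
\end{equation}

\subsection{End of the proof}

Put $h=h_0e^{ig_1}$ and $K=39$. Property (1) holds because $g_1$ is real, and (2) holds because $L^K>s_2\ge L$.

\emph{Property (4).} Since $W_n'=G^{-n}W'$, Lemma~\ref{lem:G}(b) gives $\sup|W_n'|\le\|W'\|_1$ for $n\ge1$. On the support of $W$ we have $|y|\le9L$ and $|W'(y)|\le2\pi|y|\,|P(y+D)|+|P'(y+D)|$. By Lemma~\ref{lem:fill},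
\[
\|P'\|_1\le\sum_{m\le J}\|\tilde c_m'\|_1+2\pi J\Omega X\int\sum_{m\le J}|\tilde c_m|\le CL^{11}+CL^4\Omega\le CL^{36}.
\]
So $\|W'\|_1\le CL^{36}$ and $\sup|g'|\le CL^{38}$. The variation of $g_1$, including its jumps at $s_1$ and $s_2$, is at most $2\sup|g|+s_2\sup|g'|\le CL^{76}$, and the variation of $e^{ig_1}$ is no larger. The variation of $h_0$ on $(0,L^K]$ is $2\pi\int_0^{L^K}\kappa\le2\pi L^K(L+9L^K)\le CL^{78}$. The variation of a product of two unimodular functions is at most the sum of their variations, which is less than $L^{3K}$.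

\emph{Property (3).} Since $s_1\ge L$, we have $h_0g_1=\gamma g_1$, and so
\[
h-h_0-ig\gamma=h_0\big(e^{ig_1}-1-ig_1\big)-i\gamma(g-g_1).
\]
By $|e^{it}-1-it|\le t^2/2$ and \eqref{eq:g}, this function has $L^2$ norm at most $CL^{-1/2}$. As $h-h_0$ is bounded with compact support, $\hat h=A+\widehat{h-h_0}$. By \eqref{eq:PRQ}, Plancherel's theorem and the bound on $Q$,
\[
\hat h=A+P+i\hat\gamma R+V,\qquad\|V\|_2^2\le C/L .
\]
We treat three ranges of $x$.
\begin{itemize}
\item For $x<0$ we have $P=0$, so $|\hat h|\le|A|+|R|+|V|$. Use Lemma~\ref{lem:base}(a) and $\int_{-\infty}^XR^2\le CL^{-3}$.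
\item For $0<x<X$ we have $\big||\hat h|-1\big|\le\big||A+P|-1\big|+|R|+|V|$. Use Lemma~\ref{lem:fill} and the same bound on $R$.
\item For $x>X$ we have $P=0$ and $\hat h=\hat\gamma(1+iR)+(A-\hat\gamma)+V$. Since $|\hat\gamma|=1$ and $R$ is real, $\big||\hat h|-1\big|\le\frac{R^2}2+|A-\hat\gamma|+|V|$. Use $\int R^4\le C/L$ and Lemma~\ref{lem:base}(b).
\end{itemize}
In each range every term has squared $L^2$ norm at most $C/L$. This proves (3) and Proposition~\ref{prop:local}.

\section{From the half-line to the circle: proof of Proposition~\ref{prop:global}}\label{sec:transplant}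

\subsection{The construction}

Take $K$ from Proposition~\ref{prop:local} and put
\[
\delta=\frac1{18(6K+1)},\qquad L=S^\delta,\qquad Z=L^{6K+1}=S^{1/18},\qquad T=Z^2 ,
\]
with $S$ large. Take $h,D,c$ from Proposition~\ref{prop:local} for this $L$. Let $t_1=L^KS^{-1/2}$, $t_2=1-\frac1S$,
\[
\theta(t)=S\big((1-t)\log(1-t)+t\big)+D\sqrt S\,t+c,\qquad\theta'(t)=-S\log(1-t)+D\sqrt S ,
\]
and
\[
H(t)=h(\sqrt S\,t)\ \ (0<t<t_1),\qquad H(t)=e(\theta(t))\ \ (t_1\le t<t_2),\qquad H(t)=1\ \ (t_2\le t<1).
\]
Then $|H|=1$. The cut at $t_2$ avoids the singularity of $\theta'$ at $t=1$. Write $H_k=\int_0^1H(t)e(-kt)\,dt=\mathrm{I}_k+\mathrm{II}_k+\mathrm{III}_k$ according to the three pieces. We prove that $\mathcal E^2\le CS^{-1/2}/L=CS^{-1/2-\delta}$. Since $L\le Z=S^{1/18}$, each of the quantities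
\[
S^{-1}\log S,\qquad L^2S^{-1},\qquad S^{-1/2}Z^{-1},\qquad Z^3S^{-3/2}
\]
is at most $S^{-1/2}/L$ for large $S$; we call $CS^{-1/2}/L$ the \emph{admissible} size.

The frequencies split at $|k|=Z\sqrt S$. Above this level the pieces are estimated separately, and the piece $\mathrm{I}_k$ is an error term; $Z$ is chosen large enough to absorb the variation in property (4). Below this level a cut at $t_1$ would be as costly as the cut in the half chirp, so there we keep $\mathrm{I}_k+\mathrm{II}_k$ together and compare it with $\hat h$. Three facts are used repeatedly.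
\begin{itemize}
\item[(F1)] $\sum_k|\mathrm{III}_k|^2=\frac1S$, by Parseval's identity.
\item[(F2)] $\sum_{|k|>Z\sqrt S}|\mathrm{I}_k|^2\le4S^{-1/2}/L$. Indeed, integration by parts and property (4) give $\big|\int_0^{L^K}h(s)e(-xs)\,ds\big|\le\frac{2+L^{3K}}{2\pi|x|}\le\frac{L^{3K}}{|x|}$. Since $\mathrm{I}_k=S^{-1/2}\int_0^{L^K}h(s)e(-ks/\sqrt S)\,ds$, we get $|\mathrm{I}_k|\le L^{3K}/|k|$, and $\sum_{|k|>N}k^{-2}\le4/N$ for $N\ge1$.
\item[(F3)] $\theta'$ is positive and increasing, and $\theta'(t_1)\le2St_1+D\sqrt S\le(2L^K+9L)\sqrt S\le\frac12Z\sqrt S$.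
\end{itemize}
Let $k_{\max}=S\log S-S+D\sqrt S$, so that $\theta'(t_2)=k_{\max}+S$.

\subsection{Negative frequencies $k<-Z\sqrt S$}

Here $\theta'-k\ge|k|$, so $|\mathrm{II}_k|\le\frac1{\pi|k|}$ by Lemma~\ref{lem:tests}(a), and $\sum|\mathrm{II}_k|^2\le CS^{-1/2}/Z$. With (F1) and (F2), $\sum|H_k|^2$ is admissible.

\subsection{The main range $Z\sqrt S<k\le k_{\max}$}

The phase $\theta(t)-kt$ has a stationary point inside $(t_1,t_2)$. After scaling, the phase is the same function for all $k$.

\begin{lemma}\label{lem:mu}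
Let $\mu(\omega)=\omega\log\omega-\omega+1$, let $0<\omega_0<1<\omega_1$, and put $y_0=-\sqrt{2\mu(\omega_0)}$, $y_1=\sqrt{2\mu(\omega_1)}$. Then $y_1\ge\log\omega_1$, and for $\Lambda>0$
\[
\int_{\omega_0}^{\omega_1}e(\Lambda\mu(\omega))\,d\omega=\Lambda^{-1/2}e(\tfrac18)+O\Big(\frac1\Lambda\Big(1+\frac1{|y_0|}+\frac1{y_1}\Big)\Big).
\]
\end{lemma}

\begin{proof}
We have $\mu'(\omega)=\log\omega$, $\mu(1)=\mu'(1)=0$, $\mu''(1)=1$, and $\mu>0$ away from $1$. So $\mu(\omega)=\frac12(\omega-1)^2\phi(\omega)$ with $\phi$ real analytic and positive on $(0,\infty)$ and $\phi(1)=1$. The function $y=(\omega-1)\sqrt{\phi(\omega)}$ is real analytic and satisfies $y^2/2=\mu$; its derivative is $\frac{\log\omega}y>0$ for $\omega\ne1$ and $1$ at $\omega=1$. We take $y$ as the variable of integration. The Jacobian is $q=\frac{d\omega}{dy}=\frac y{\log\omega}=1+y\rho$ with $\rho=\frac1{\log\omega}-\frac1y$. At $\omega=1$ both terms of $\rho$ have a simple pole in $\omega$ with residue $1$, so $\rho$ is smooth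 on $[\frac12,2]$. On $(0,\frac12]$ and on $[2,\infty)$ each of $\frac1{\log\omega}$ and $\frac1y$ is bounded and monotone. Hence the supremum and the total variation of $\rho$ on $(0,\infty)$ are finite absolute constants, and Lemma~\ref{lem:sp} with $q_0=1$ gives the formula. Finally $\mu(e^u)=\int_0^u\sigma e^\sigma\,d\sigma\ge u^2/2$ for $u\ge0$, which gives $y_1\ge\log\omega_1$.
\end{proof}

Put $v=1-t$ and $v_k=e^{-(k-D\sqrt S)/S}$, so that $k-D\sqrt S=-S\log v_k$ and
\begin{equation}\label{eq:vk}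
\theta'(t)-k=-S\log\frac v{v_k}.
\end{equation}
With $v=v_k\omega$,
\[
\theta(t)-kt=S(v\log v-v)-Sv\log v_k+\mathrm{const}=Sv_k\,\mu(\omega)+\mathrm{const},
\]
where the constants depend on $k$ but not on $t$. So, up to a unimodular factor,
\[
\mathrm{II}_k=v_k\int_{\omega_0}^{\omega_1}e(\Lambda\mu(\omega))\,d\omega,\qquad\Lambda=Sv_k,\quad\omega_0=\frac1{Sv_k},\quad\omega_1=\frac{1-t_1}{v_k}.
\]
Both endpoints are far enough from the stationary point. From $k\le k_{\max}$ we get $v_k\ge e/S$, so $\omega_0\le e^{-1}$; since $\mu$ decreases on $(0,1)$, $\mu(\omega_0)\ge1-\frac2e>\frac18$ and $|y_0|\ge\frac12$. By \eqref{eq:vk} and (F3), $\log\omega_1=(k-\theta'(t_1))/S\ge\frac k{2S}>0$, so $y_1\ge\frac k{2S}$. Lemma~\ref{lem:mu} gives $\mathrm{II}_k=B_k+\varepsilon_k$ with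
\[
|B_k|=v_k\Lambda^{-1/2}=\sqrt{v_k/S},\qquad|\varepsilon_k|\le\frac{Cv_k}\Lambda\Big(1+\frac Sk\Big)=C\Big(\frac1S+\frac1k\Big).
\]
There are at most $2S\log S$ values of $k$, so $\sum|\varepsilon_k|^2\le C\big(S^{-1}\log S+S^{-1/2}Z^{-1}\big)$. Further,
\[
\frac{|B_k|^2}{b_k^2}=\frac{1/S}{1-e^{-1/S}}\,e^{D/\sqrt S}=1+O(LS^{-1/2}),
\]
so $\sum(|B_k|-b_k)^2\le CL^2S^{-1}\sum b_k^2\le CL^2S^{-1}$. Since
\[
\big||H_k|-b_k\big|\le\big||B_k|-b_k\big|+|\varepsilon_k|+|\mathrm{I}_k|+|\mathrm{III}_k| ,
\]
the contribution of this range to $\mathcal E^2$ is admissible.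

\subsection{Very high frequencies $k>k_{\max}$}

Here both $b_k$ and $H_k$ are small. First, $\sum_{k>k_{\max}}b_k^2\le e^{-k_{\max}/S}\le e/S$. For $\mathrm{II}_k$ we note that $v_k<e/S$.

Let $k\le k_{\max}+2S$. The stationary point may lie near $t_2$, so we remove the range $v\in[\frac1S,\frac{e^3}S]$, which contributes at most $e^3/S$. For $v\ge e^3/S$, \eqref{eq:vk} gives $|\theta'-k|\ge2S$, and Lemma~\ref{lem:tests}(a) applies. So $|\mathrm{II}_k|\le C/S$, and the at most $2S+1$ terms give $\sum|\mathrm{II}_k|^2\le C/S$.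

Let $k>k_{\max}+2S$. On $[t_1,t_2]$ we have $k-\theta'\ge k-k_{\max}-S\ge\frac12(k-k_{\max})$, so $|\mathrm{II}_k|\le\frac2{\pi(k-k_{\max})}$ and again $\sum|\mathrm{II}_k|^2\le C/S$.

Since $\big||H_k|-b_k\big|\le|\mathrm{I}_k|+|\mathrm{II}_k|+|\mathrm{III}_k|+b_k$, the contribution is admissible by (F1) and (F2).

\subsection{Low frequencies $|k|\le Z\sqrt S$}

Put $x=k/\sqrt S$, so $|x|\le Z$. We compare with the truncated transform $\hat h_T(x)=\int_0^Th(s)e(-xs)\,ds$. The time $T=Z^2$ satisfies $L^K\le T\le\frac12\sqrt S$. It is so large that after it the instantaneous frequency is far above $Z$, and so small that up to it the phase $\theta$ is nearly quadratic.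

\emph{Step 1: $\mathrm{I}_k+\mathrm{II}_k$ against $\hat h_T$.} Let $\Theta_S(s)=\theta(s/\sqrt S)$ and $\Theta_\infty(s)=\frac{s^2}2+Ds+c$. Since $(1-t)\log(1-t)+t=\sum_{n\ge2}\frac{t^n}{n(n-1)}$, we have $0\le(1-t)\log(1-t)+t-\frac{t^2}2\le t^3$ for $0\le t\le\frac12$, so $|\Theta_S-\Theta_\infty|\le s^3S^{-1/2}$ on $[0,T]$. For $T\le s\le\sqrt S\,t_2$, the derivative $\Theta_S'(s)-x=-\sqrt S\log(1-s/\sqrt S)+D-x$ is increasing and at least $s-x\ge T-Z$. Using property (2) on $[L^K,T]$, we get
\begin{align*}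
\big|\sqrt S(\mathrm{I}_k+\mathrm{II}_k)-\hat h_T(x)\big|&=\Big|\int_{L^K}^T\big[e(\Theta_S)-e(\Theta_\infty)\big]e(-xs)\,ds+\int_T^{\sqrt S\,t_2}e(\Theta_S(s)-xs)\,ds\Big|\\
&\le\frac{\pi T^4}{2\sqrt S}+\frac1{\pi(T-Z)}\le\frac CZ,
\end{align*}
because $T^4=Z^8=\sqrt S/Z$. Let $\epsilon_k'=\mathrm{I}_k+\mathrm{II}_k-S^{-1/2}\hat h_T(x)$. There are at most $3Z\sqrt S$ values of $k$, so $\sum|\epsilon_k'|^2\le3Z\sqrt S\cdot CS^{-1}Z^{-2}=CS^{-1/2}/Z$.

\emph{Step 2: the defect of $\hat h_T$.} For $|x|\le Z+1$, property (2) and Lemma~\ref{lem:tests}(a) give $|\hat h-\hat h_T|\le\frac1{\pi(T-Z-1)}\le CZ^{-2}$. With property (3),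
\[
\int_0^{Z+1}(|\hat h_T|-1)^2+\int_{-Z}^0|\hat h_T|^2\le2\Delta(h)+CZ^{-3}\le\frac CL .
\]

\emph{Step 3: from integrals to sums.} This is the reason for truncating. Since $|\hat h_T|\le T$ and $|\hat h_T'|\le\pi T^2$, the functions $(|\hat h_T|-1)^2$ and $|\hat h_T|^2$ are Lipschitz with constant $CT^3$. For such a function $\Psi$, the number $S^{-1/2}\Psi(k/\sqrt S)$ exceeds the integral of $\Psi$ over the cell $[\frac k{\sqrt S},\frac{k+1}{\sqrt S}]$ by at most $CT^3/S$. The cell lies in $[0,Z+1]$ if $0\le k\le Z\sqrt S$ and in $[-Z,0]$ if $-Z\sqrt S\le k\le-1$. Summing over the cells and using $ZT^3S^{-1/2}=Z^{-2}$, we get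
\[
S^{-1/2}\sum_{0\le k\le Z\sqrt S}\big(|\hat h_T(\tfrac k{\sqrt S})|-1\big)^2+S^{-1/2}\sum_{-Z\sqrt S\le k<0}|\hat h_T(\tfrac k{\sqrt S})|^2\le\frac CL+\frac{CZT^3}{\sqrt S}\le\frac CL .
\]

\emph{Step 4: assembling.} For $0\le k\le Z\sqrt S$ we have $k/S\le ZS^{-1/2}$, so $b_k=S^{-1/2}\big(1+O(ZS^{-1/2})\big)$ and $\sum(b_k-S^{-1/2})^2\le CZ^3S^{-3/2}$. Now
\begin{align*}
\big||H_k|-b_k\big|&\le S^{-1/2}\big||\hat h_T(x)|-1\big|+|\epsilon_k'|+|\mathrm{III}_k|+|b_k-S^{-1/2}|&&(0\le k\le Z\sqrt S),\\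
|H_k|&\le S^{-1/2}|\hat h_T(x)|+|\epsilon_k'|+|\mathrm{III}_k|&&(-Z\sqrt S\le k<0).
\end{align*}
The squares of the first terms on the right add up to at most $S^{-1/2}\cdot C/L$ by Step~3, and the other terms are covered by Step~1, (F1) and the bound just given. So this range is admissible too.

The four ranges cover all integers $k$, and therefore $\mathcal E^2\le CS^{-1/2}/L=CS^{-1/2-\delta}$. This proves Proposition~\ref{prop:global}, and with it Theorems~\ref{thm:main} and~\ref{thm:one}.

\begin{thebibliography}{9}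

\bibitem{BB}
Bombieri and Bourgain, 2004.

\bibitem{PB}
\emph{On a powered Bohr inequality},
\texttt{http://gauss40.pdmi.ras.ru/ma26/presentations/Kayumov.pdf}.

\end{thebibliography}
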